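# The Lusternik–Schnirelmann category of $\mathbf{SO}(n)$ exceeds its mod 2 cup-length for $11\le n\le 16$

## 1. The guess $\operatorname{cat}(\mathbf{SO}(n))=\operatorname{cup}(\mathbf{SO}(n);\mathbb F_2)$, tested for $n\le 10$

Take a connected space $X$ and ask how many open sets are needed to cover it if each one can be contracted to a point *inside $X$*. The cohomology ring gives a lower bound. For the rotation groups one is tempted to guess that the mod 2 bound is exact. Spaces are based CW-complexes.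

**Definition (category).** $\operatorname{cat}(X)$ is the least integer $n$ such that $X$ has an open covering $\{U_i\mid 0\le i\le n\}$ with each $U_i$ contractible in $X$, that is, with each inclusion $U_i\hookrightarrow X$ null-homotopic. If no such $n$ exists, $\operatorname{cat}(X)=\infty$.

**Definition (cup-length).** For a commutative ring $R$ with unit, $\operatorname{cup}(X;R)$ is the supremum of all integers $k\ge 0$ for which there are classes $x_1,\dots,x_k\in\tilde H^*(X;R)$ of positive degree with $x_1\smile\cdots\smile x_k\ne0$.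

From now on all cohomology has coefficients in $\mathbb F_2$, and $\operatorname{cup}(X)$ means $\operatorname{cup}(X;\mathbb F_2)$.

**The cup-length bound.** Let $X=U_0\cup\dots\cup U_k$ with $U_i$ open, and suppose that every restriction $H^j(X)\to H^j(U_i)$ with $j>0$ is zero. This holds if $U_i$ is contractible in $X$. Let $h_0,\dots,h_k$ have positive degree. By the exact sequence of $(X,U_i)$, the class $h_i$ lifts to $H^*(X,U_i)$. For open $U,V$ there is a relative cup product $H^*(X,U)\otimes H^*(X,V)\to H^*(X,U\cup V)$, compatible with the product of $H^*(X)$. So $h_0\cdots h_k$ lifts to $H^*(X,U_0\cup\dots\cup U_k)=H^*(X,X)=0$, and it is zero. Hence $\operatorname{cup}(X)\le k$, and in particular $\operatorname{cup}(X)\le\operatorname{cat}(X)$.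

**Small cases by hand.** $\mathbf{SO}(1)$ is a point and both numbers are $0$. $\mathbf{SO}(2)=S^1$ is covered by two arcs, so both numbers are $1$. $\mathbf{SO}(3)\cong\mathbb{RP}^3$ has cohomology $\mathbb F_2[\alpha]/(\alpha^4)$, so the cup-length is $3$, and the four affine charts show $\operatorname{cat}\le3$. For $\mathbf{SO}(4)$, regard $\mathbb R^4$ as the quaternions. A rotation $R$ is determined by the unit quaternion $v=R(1)$ and by the rotation $v^{-1}R(\cdot)$, which fixes $1$. So $\mathbf{SO}(4)\cong S^3\times\mathbf{SO}(3)$, and the classical inequality $\operatorname{cat}(X\times Y)\le\operatorname{cat}X+\operatorname{cat}Y$ gives $\operatorname{cat}\le 1+3=4$. The cohomology ring is $\mathbb F_2[x_1]/(x_1^4)\otimes\mathbb F_2[x_3]/(x_3^2)$, so the cup-length is $3+1=4$.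

In general (Hatcher, *Algebraic Topology*, §3.D),
$$H^*(\mathbf{SO}(n))=\bigotimes_{i\text{ odd}<n}\mathbb F_2[x_i]/(x_i^{2^{s_i}}),\qquad 2^{s_i}=\text{least power of }2\text{ with }2^{s_i}i\ge n,\tag{1}$$
with $\deg x_i=i$. A product of positive-degree classes is a sum of monomials with at least as many factors, so the cup-length is the number of factors of the top monomial:
$$\operatorname{cup}(\mathbf{SO}(n))=\sum_{i\text{ odd}<n}(2^{s_i}-1).$$
For $n=9$ this is $15+3+1+1=20$, for $n=10$ it is $15+3+1+1+1=21$. Here is the comparison with the known values of the category, as listed in "On Lusternik–Schnirelmann category of SO(10)", from which the problem is taken.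

| $n$ | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 | 10 |
|---|---|---|---|---|---|---|---|---|---|
| $\operatorname{cup}(\mathbf{SO}(n))$ | 1 | 3 | 4 | 8 | 9 | 11 | 12 | 20 | 21 |
| $\operatorname{cat}(\mathbf{SO}(n))$ | 1 | 3 | 4 | 8 | 9 | 11 | 12 | 20 | 21 |

These values support the "folklore conjecture" that $\operatorname{cat}(\mathbf{SO}(n))=\operatorname{cup}(\mathbf{SO}(n);\mathbb F_2)$ for every $n\ge1$. The guess is false, and it fails at the next value of $n$.

**Theorem A.** $\operatorname{cat}(\mathbf{SO}(11))\ge 24>23=\operatorname{cup}(\mathbf{SO}(11);\mathbb F_2)$.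

**Theorem A′.** If $\mathbf{SO}(11)=U_0\cup\dots\cup U_k$ with $U_i$ open and $H^j(\mathbf{SO}(11);\mathbb F_2)\to H^j(U_i;\mathbb F_2)$ zero for all $i$ and all $j>0$, then $k\ge24$.

**Theorem B.** For every $n$ with $11\le n\le16$: $\operatorname{cat}(\mathbf{SO}(n))\ge\operatorname{cup}(\mathbf{SO}(n);\mathbb F_2)+1$.

Theorem A′ implies Theorem A, because a set contractible in $X$ induces zero in positive degrees. With the table, $n=11$ is the smallest counterexample. The exact values of $\operatorname{cat}(\mathbf{SO}(n))$ for $n\ge11$ are not determined here, and nothing is claimed for $n\ge17$.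

## 2. Primitives, Steenrod squares and length in $H^*(\mathbf{SO}(n))$

Write $H=H^*(\mathbf{SO}(n))$, $I=\tilde H^*(\mathbf{SO}(n))$, and let $M$ be the group multiplication.

**Definition (primitive class).** The reduced coproduct of $z\in I$ is $\bar\psi z=M^*z+z\otimes1+1\otimes z\in I\otimes I$. The class $z$ is primitive if $\bar\psi z=0$.

The Pontryagin ring is $H_*(\mathbf{SO}(n))=\Lambda(e_1,\dots,e_{n-1})$, where $e_i$ is the image of the generator of $H_i(\mathbb{RP}^{n-1})$ under a map $\mathbb{RP}^{n-1}\to\mathbf{SO}(n)$ compatible with the inclusions $\mathbf{SO}(n')\subset\mathbf{SO}(n)$ (Hatcher, §3.D). Now $\bar\psi z=0$ means that $z$, as a functional on homology, vanishes on all products of two positive-degree elements. So the primitives are dual to the indecomposables of $\Lambda(e_1,\dots,e_{n-1})$. They have a basis $x_1,\dots,x_{n-1}$ with $\langle x_i,e_j\rangle=\delta_{ij}$ and $\deg x_i=i$, and $x_i$ restricts to $\alpha^i$ on $\mathbb{RP}^{n-1}$. The $x_i$ with $i$ odd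 are the generators in (1). Put $x_i=0$ for $i\ge n$.

In characteristic 2 the square of a primitive class is primitive, and $Sq^r$ of a primitive class is primitive because $M^*$ commutes with $Sq^r$. A primitive class is determined by its restriction to $\mathbb{RP}^{n-1}$. Since $Sq^r\alpha^i=\binom ir\alpha^{i+r}$,
$$x_i^2=x_{2i},\qquad Sq^rx_i=\tbinom ir x_{i+r},\qquad x_i=0\ (i\ge n).\tag{2}$$
Under restriction to $\mathbf{SO}(n')$, $n'<n$, we have $x_i\mapsto x_i$. For instance $Sq^1x_3=3x_4=x_1^4$ is nonzero on $\mathbf{SO}(5)$ and zero on $\mathbf{SO}(4)$.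

For $n=11$:
$$H^*(\mathbf{SO}(11))=\mathbb F_2[x_1,x_3,x_5,x_7,x_9]/(x_1^{16},x_3^4,x_5^4,x_7^2,x_9^2),$$
$$\begin{aligned}Sq\,x_1&=x_1+x_1^2,\qquad Sq\,x_3=x_3+x_1^4+x_5+x_3^2,\qquad Sq\,x_5=x_5+x_3^2+x_9+x_5^2,\\ Sq\,x_7&=x_7+x_1^8+x_9+x_5^2,\qquad Sq\,x_9=x_9+x_5^2.\end{aligned}\tag{3}$$
For example $Sq^2x_5=\binom52x_7=0$ and $Sq^4x_5=\binom54x_9=x_9$.

**Definition (monomials and length).** A *monomial* is a monomial in the $x_i$ with $i$ odd; the nonzero ones form a basis of $H$. The *length* $|\mu|$ is the number of odd-index generators in $\mu$, with multiplicity.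

The relations in (1) are monomial, so $H$ is graded by length. For example $x_{12}=x_3^4$ has length $4$ if $n\ge 13$. By (2) each $Sq^rx_i$ ($i$ odd) is $0$ or a power of one odd generator, so by the Cartan formula Steenrod squares never decrease length. Let $T$ be the top monomial and $c=|T|=\operatorname{cup}(\mathbf{SO}(n))$. For $n=11,\dots,16$ we get $c=23,24,28,29,31,32$. We say that $\mu$ is *a monomial of* $z$ if it occurs in $z$ with coefficient $1$.

**Lemma 1.** If $z\in H$ is homogeneous and $zI^r=0$, then every monomial of $z$ has length $\ge c-r+1$.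

*Proof.* Suppose a monomial $\mu$ of $z$ has $|\mu|\le c-r$. Then $T/\mu$ has length $\ge r$, so $T/\mu\in I^r$. Let $\mu'$ be any monomial of $z$. The product $\mu'\cdot T/\mu$ has the degree of $T$, so it is $0$ or $T$, and it is $T$ only if the exponents of $\mu'$ and $\mu$ agree. Hence $z\cdot T/\mu=T\ne0$, a contradiction. $\square$

## 3. Sixteen sets plus eight: primary operations stop at $Sq^1y$

Suppose that $X=\mathbf{SO}(11)$ is covered by $24$ open sets $U_0,\dots,U_{23}$ on which positive-degree classes of $X$ vanish. The cup-length bound gives nothing, because products of $24$ factors do vanish. The natural thing is to look at *why* a product vanishes. The longest power available is $x_1^{15}\ne0$, $x_1^{16}=0$. So split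
$$A=U_0\cup\dots\cup U_{15},\qquad B=U_{16}\cup\dots\cup U_{23}.$$

We need one piece of bookkeeping. Let $X=A\cup B$ with $A,B$ open. Excision says that restriction $H^*(X,B)\to H^*(A,A\cap B)$ is an isomorphism. For $y\in H^i(A)$ and $S\in H^j(X,B)$ the product $y\cdot S|_{(A,A\cap B)}$ lies in $H^{i+j}(A,A\cap B)\cong H^{i+j}(X,B)$. Let $y*S\in H^{i+j}(X)$ be its image.

**Lemma 2.** Let $j_B:H^*(X,B)\to H^*(X)$ be the natural map. Then $*$ is bilinear and

1. $Sq^m(y*S)=\sum_i (Sq^iy)*(Sq^{m-i}S)$;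
2. $h(y*S)=(h|_A\,y)*S=y*(hS)$ for $h\in H^*(X)$;
3. $h|_A*S=h\,j_B(S)$ for $h\in H^*(X)$;
4. if $A$ is a union of $16$ open sets $U_i$ on which positive-degree classes of $X$ vanish, then $(y*S)I^{16}=0$.

*Proof.* The excision isomorphism and $j_B$ are $H^*(X)$-linear and commute with Steenrod squares. With the Cartan formula this gives 1 and 2. For 3, $h|_A\cdot S|_{(A,A\cap B)}$ is the restriction of $hS\in H^*(X,B)$, whose image in $H^*(X)$ is $h\,j_B(S)$. For 4, let $h=h_1\cdots h_{16}$ with $h_i\in I$. By the argument of Section 1 each $h_i$ lifts to $H^*(X,U_{i-1})$, so $h$ lifts to $H^*(X,A)$ and $h|_A=0$. Then $h(y*S)=(h|_A\,y)*S=0$ by 2. $\square$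

**The first attempt.** Choose lifts $\tilde x^{(i)}\in H^1(X,U_i)$ of $x_1$. The product $R=\tilde x^{(0)}\cdots\tilde x^{(15)}\in H^{16}(X,A)$ maps to $x_1^{16}=0$ in $H^{16}(X)$, so $R=\delta y_0$ for some $y_0\in H^{15}(A)$. This class records why $x_1^{16}$ vanishes. Let $S=\tilde x^{(16)}\cdots\tilde x^{(23)}\in H^8(X,B)$ and $\eta_0=y_0*S\in H^{23}(X)$. What do we know about $\eta_0$?

By Lemma 2(4) and Lemma 1, all its monomials have length $\ge23-16+1=8$. Next, $Sq^1\tilde x^{(i)}=(\tilde x^{(i)})^2=x_1\tilde x^{(i)}$, so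
$$Sq\,S=(1+x_1)^8S=(1+x_1^8)S,\tag{4}$$
and $Sq^mS=0$ for $0<m<8$. Likewise $Sq\,R=(1+x_1^{16})R=R$. So for $m\ge1$ we have $\delta\,Sq^my_0=Sq^mR=0$, hence $Sq^my_0=\chi_m|_A$ for some $\chi_m\in H^{15+m}(X)$. By Lemma 2, $Sq^m\eta_0=\chi_mx_1^8$ for $1\le m\le7$.

Here the attempt stops. Nothing so far tells us what the $\chi_m$ are. If $\chi_1=\chi_2=\chi_4=0$, then $\eta_0=0$ satisfies everything we have found, and there is no contradiction.

**What gets past this point.** On $A$ the class $x_1^{16}$ vanishes for two reasons. First, it vanishes on $X$, and even on the group $\mathbf{SO}(16)\supset X$. Second, $A$ is a union of sixteen sets on which $x_1$ vanishes, and this yields a map $A\to\mathbb{RP}^{15}$ pulling $t$ back to $x_1|_A$. A reason for the vanishing of $x_1^{16}$ is a lift of $x_1$ to the homotopy fibre $F$ of $t^{16}:K(\mathbb F_2,1)\to K(\mathbb F_2,16)$. Two lifts differ by a class $y\in H^{15}(A)$, and the squares $Sq^1y,Sq^2y,Sq^4y$ can be computed from universal classes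 on $F$. For the second reason these universal classes vanish, because $\mathbb{RP}^{15}$ has no cohomology above degree $15$. For the first reason they can be computed because $\mathbf{SO}(16)$ is a group. The outcome will be
$$Sq^1y=(x_2x_{14}+x_4x_{12}+x_6x_{10})|_A,\qquad Sq^2y=Sq^3y=Sq^4y=0 .$$
On $\mathbf{SO}(n)$ with $n\le10$ the first expression is zero by (2). On $\mathbf{SO}(11)$ it is $x_6x_{10}=x_3^2x_5^2\ne0$.

## 4. Two-cocycles in the cobar complex

Failures of multiplicativity will be governed by cocycles. Let $C=\mathbb F_2\oplus\bar C$ be a connected graded coalgebra of finite type with $\psi z=z\otimes1+1\otimes z+\bar\psi z$ for $z\in\bar C$. The *reduced cobar complex* is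
$$\bar C\to\bar C\otimes\bar C\to\bar C\otimes\bar C\otimes\bar C\to\cdots,\qquad z\mapsto\bar\psi z,\qquad a\otimes b\mapsto\bar\psi a\otimes b+a\otimes\bar\psi b .$$

**Lemma 3.** For $D\in\bar C\otimes\bar C$ the identity $(\psi\otimes1)D+D\otimes1=(1\otimes\psi)D+1\otimes D$ holds if and only if $D$ is a 2-cocycle, that is, $(\bar\psi\otimes1)D=(1\otimes\bar\psi)D$.

*Proof.* Write $D=\sum a\otimes b$. The left side is $\sum(a\otimes1\otimes b+1\otimes a\otimes b+\bar\psi a\otimes b+a\otimes b\otimes1)$. The right side is $\sum(a\otimes b\otimes1+a\otimes1\otimes b+a\otimes\bar\psi b+1\otimes a\otimes b)$. Three terms cancel. $\square$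

The cohomology of this complex is $\operatorname{Ext}_{C^*}(\mathbb F_2,\mathbb F_2)$, with product given by concatenation. Suppose the dual algebra $C^*$ is an exterior algebra on finitely many generators $\epsilon_j$. For one generator, $\bar C$ is spanned by one class $z$ with $\bar\psi z=0$, all differentials vanish, and the cohomology is $\mathbb F_2[h]$ with $h=[z]$. Ext over a tensor product of algebras is the tensor product of the Ext's, so in general
$$\operatorname{Ext}_{\Lambda(\epsilon_j)}(\mathbb F_2,\mathbb F_2)=\mathbb F_2[h_j],\qquad h_j=[z_j],\qquad h_jh_k=[z_j\otimes z_k]=[z_k\otimes z_j],\tag{5}$$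
where $z_j$ is the primitive element of $C$ dual to $\epsilon_j$. In particular every 2-cocycle is, modulo coboundaries, a unique combination of the $z_j\otimes z_k$ with $j\le k$.

**Example.** Let $C=\mathbb F_2[t]/(t^4)$ with $t$ primitive, so $\bar\psi t^2=0$ and $\bar\psi t^3=t\otimes t^2+t^2\otimes t$. The dual is $\Lambda(\epsilon_1,\epsilon_2)$ with $\epsilon_j$ dual to $t^j$. In degree $3$ the cocycles $t\otimes t^2$ and $t^2\otimes t$ differ by $\bar\psi t^3$ and both represent $h_1h_2$. In degree $4$ one computes that $t\otimes t^3$ has coboundary $t\otimes t\otimes t^2+t\otimes t^2\otimes t$ and that $t^3\otimes t$ has coboundary $t\otimes t^2\otimes t+t^2\otimes t\otimes t$. So no nonzero combination of these two is a cocycle, and the only nonzero degree-4 cocycle is $t^2\otimes t^2$, representing $h_2^2$.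

## 5. The homotopy fibre $F$ of $t^{16}:K_1\to K_{16}$

Write $K_q=K(\mathbb F_2,q)$, and let $[Z,W]$ be the set of *free* homotopy classes of maps, $Z$ of CW homotopy type. For $q\ge1$, $[Z,K_q]=H^q(Z)$. Homotopy fibres and loop spaces of CW spaces have CW homotopy type by a theorem of Milnor.

**Construction.** We want a fibre of $t^{16}$ with a good multiplication. So we build $t^{16}$ as a double loop map. Let $\theta_1:K_3\to K_{18}$ be a based map representing $Sq^8Sq^4Sq^2Sq^1\iota_3$. Take the models $K_2=\Omega K_3$, $K_{17}=\Omega K_{18}$ and put $\theta=\Omega\theta_1$, which represents $Sq^8Sq^4Sq^2Sq^1\iota_2$. Put $F'=\operatorname{hofib}\theta$. Take $K_1=\Omega K_2$, $K_{16}=\Omega K_{17}$ and $\tau=\Omega\theta:K_1\to K_{16}$. With $t=\iota_1$, $\tau$ represents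
$$Sq^8Sq^4Sq^2Sq^1t=Sq^8Sq^4Sq^2t^2=Sq^8Sq^4t^4=Sq^8t^8=t^{16}.$$
Define
$$F=\operatorname{hofib}\tau=\{(x,\gamma):x\in K_1,\ \gamma\text{ a path in }\Omega K_{17},\ \gamma(0)=*,\ \gamma(1)=\tau(x)\},$$
with multiplication $m((x,\gamma),(x',\gamma'))=(xx',\gamma\gamma')$, where $xx'$ is loop multiplication and $\gamma\gamma'$ is pointwise loop multiplication. This is well defined: $\tau=\Omega\theta$ is strictly multiplicative, and the constant loop satisfies $**=*$.

A point of $\Omega F'$ is a loop $s\mapsto(x(s),\gamma_s)$ with $\gamma_s$ a path in $K_{17}$ from $*$ to $\theta(x(s))$. Exchanging the path and loop parameters turns it into a point of $F$. So $F\cong\Omega F'$ as H-spaces, and in the same way $F'\cong\Omega\operatorname{hofib}\theta_1$. Hence $F$ is a double loop space, $m$ is homotopy associative and homotopy commutative with homotopy unit, and $[Z,F]$ is an abelian group, written additively.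

**The exact sequence.** Let $p:F\to K_1$ be the projection and $i:K_{15}=\Omega\Omega K_{17}\to F$, $\gamma\mapsto(*,\gamma)$, the inclusion of the fibre. Both are multiplicative, so $p_*$ and $i_*$ are homomorphisms. $F$ is path connected because $K_{15}$ and $K_1$ are. The sequence
$$H^{15}(Z)\xrightarrow{\ i_*\ }[Z,F]\xrightarrow{\ p_*\ }H^1(Z)\tag{6}$$
is exact: if $pw$ is homotopic to the constant map, lift the homotopy to deform $w$ into the fibre. For *connected* $Z$, $i_*$ is injective. Indeed, if $iD$ is null-homotopic, the null-homotopy (which can be taken to end at the base point, as $F$ is connected) lifts $D$ through the homotopy fibre $\Omega K_1\to K_{15}$ of $i$. The space $\Omega K_1$ has contractible components, so a map from a connected $Z$ to it is homotopic to a constant. As $K_{15}$ is connected, $D=0$.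

**Example.** Replace $Sq^8Sq^4Sq^2Sq^1$ by $Sq^1$. Then $\tau$ represents $Sq^1t=t^2:K_1\to K_2$, the Bockstein class of $\mathbb Z/2\to\mathbb Z/4\to\mathbb Z/2$, and the fibre is $K(\mathbb Z/4,1)$. Here $[Z,F]=H^1(Z;\mathbb Z/4)$ and (6) is the coefficient sequence. A lift of $\xi\in H^1(Z)$ is a $\mathbb Z/4$-class reducing to $\xi$, and two lifts differ by a class in $H^1(Z;\mathbb Z/2)$.

**Low-degree cohomology of $F$.** The fibration $K_{15}\to F\to K_1$ is pulled back along $\tau$ from the path fibration over $K_{16}$, so its Serre spectral sequence has trivial coefficients and $\iota_{15}$ transgresses to $t^{16}$. The fibre has no cohomology in degrees $1,\dots,14$. So $t^j$ survives for $j\le15$ and $p^*t^j=0$ for $j\ge16$. Thus $p^*$ embeds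
$$Q:=\mathbb F_2[t]/(t^{16})\subset H^*(F).$$
In total degree $16$: $t^{16}$ is killed, $d_{16}(t\iota_{15})=t^{17}\ne0$, and $Sq^1\iota_{15}$ transgresses to $Sq^1t^{16}=0$, so it survives. Therefore
$$H^{16}(F)\cong\mathbb F_2,\quad\text{and } i^* \text{ maps it isomorphically to }\langle Sq^1\iota_{15}\rangle.\tag{7}$$
Since $p$ is an H-map, $m^*t=t\otimes1+1\otimes t$. By Künneth, $Q^{\otimes k}\subset H^*(F^k)$.

## 6. The classes $\varphi_1,\varphi_2,\varphi_4$ on $F$ and their coproducts

**Construction of $\varphi_r$.** Let $r\in\{1,2,4\}$. We want a class on $F$ that restricts to $Sq^r\iota_{15}$ on the fibre; it exists because $Sq^rt^{16}=0$. Let $Sq^r:K_{17}\to K_{17+r}$ be a based map representing the operation. Then $(\Omega Sq^r)\tau:K_1\to\Omega K_{17+r}$ represents $Sq^rt^{16}=\binom{16}rt^{16+r}=0$. Choose a null-homotopy $N_s:K_1\to\Omega K_{17+r}$ with $N_0=*$ and $N_1=(\Omega Sq^r)\tau$, and let $N(x)$ be the path $s\mapsto N_s(x)$. For $(x,\gamma)\in F$ both $(\Omega Sq^r)\gamma$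 and $N(x)$ are paths from $*$ to $(\Omega Sq^r)\tau(x)$. Let $\varphi_r\in H^{15+r}(F)$ be the class of
$$F\to\Omega(\Omega K_{17+r}),\qquad(x,\gamma)\mapsto(\Omega Sq^r)\gamma\ \text{ followed by the reverse }\ \overline{N(x)} .$$
On the fibre $x=*$ this is $\Omega\Omega Sq^r$ followed by concatenation with a fixed loop, and $\Omega\Omega K_{17+r}$ is connected, so
$$i^*\varphi_r=Sq^r\iota_{15}.\tag{8}$$

**The shape of the coproduct.** We compare $\varphi_r$ of a product with the sum. Let $f=(x,\gamma)$, $f'=(x',\gamma')$. Since $\Omega Sq^r$ is strictly multiplicative, $\varphi_r(ff')$ is the path $P=(\Omega Sq^r)\gamma\cdot(\Omega Sq^r)\gamma'$ followed by $\overline{N(xx')}$. The pointwise product $\varphi_r(f)\varphi_r(f')$, which represents the sum of the classes, is the same path $P$ followed by $\overline{N(x)N(x')}$. So the difference is the class of the loop $N(x)N(x')$ followed by $\overline{N(xx')}$, which depends only on $(x,x')\in K_1\times K_1$. Hence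
$$m^*\varphi_r=\varphi_r\otimes1+1\otimes\varphi_r+\bar\Delta_r,\qquad\bar\Delta_r\in(p\times p)^*H^{15+r}(K_1\times K_1)\subset Q\otimes Q.\tag{9}$$
On $F\times*$ and $*\times F$ the map $m$ is homotopic to the identity, so $\bar\Delta_r$ restricts to zero there. Therefore $\bar\Delta_r\in\bar Q\otimes\bar Q$, where $\bar Q$ is the positive-degree part.

**Lemma 4.** $\bar\Delta_1=t^8\otimes t^8$ and $\bar\Delta_2=\bar\Delta_4=0$.

*Proof.* **Step 1: cocycles.** This step limits $\bar\Delta_r$ to very few values. As $m$ is homotopy associative, $(m\times1)^*m^*\varphi_r=(1\times m)^*m^*\varphi_r$. Inserting (9) and cancelling the terms $\varphi_r\otimes1\otimes1$, $1\otimes\varphi_r\otimes1$, $1\otimes1\otimes\varphi_r$ leaves, in $Q^{\otimes3}\subset H^*(F^3)$, the identity of Lemma 3 for $D=\bar\Delta_r$. So $\bar\Delta_r$ is a 2-cocycle in the reduced cobar complex of $Q$. Let $\epsilon_j$ be dual to $t^j$. Since $\epsilon_j\epsilon_k=\binom{j+k}j\epsilon_{j+k}$ (with $\epsilon_j=0$ for $j\ge16$),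 the dual of $Q$ is $\Lambda(\epsilon_1,\epsilon_2,\epsilon_4,\epsilon_8)$. By (5) the cobar cohomology is polynomial on $h_0,\dots,h_3$ with $h_i=[t^{2^i}]$, and $h_ih_j$ has internal degree $2^i+2^j\le16$. In internal degrees $17$ and $19$ there is nothing in $\operatorname{Ext}^2$. As $Q^{17}=Q^{19}=0$, there are no nonzero coboundaries there either. So $\bar\Delta_2=\bar\Delta_4=0$. In degree $16$ the only class is $h_3^2$ and $Q^{16}=0$, so $\bar\Delta_1$ is $0$ or $t^8\otimes t^8$. It remains to exclude $0$.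

**Step 2: a model in which the term $a\otimes a$ is visible.** This step exhibits a loop space with a non-primitive class in degree $16$. Let $W=\operatorname{hofib}(\iota_9^2:K_9\to K_{18})$, let $u\in H^9(W)$ be the fundamental class, so $u^2=0$, and let $a=\sigma u\in H^8(\Omega W)$ be its cohomology suspension. $W$ is 8-connected with $H^9(W)=\langle u\rangle$, and $\Omega W$ is 7-connected with $H^8(\Omega W)=\langle a\rangle$. In the spectral sequence $E_r$ of $\Omega W\to PW\to W$ (paths starting at the base point, projected to their endpoints) we have $d_9a=u$ and $d_9(u\otimes a)=u^2=0$. Consider $E^{9,8}=\langle u\otimes a\rangle$. A differential leaving it lands in fibre degree $\le7$, so only $d_9$ into $E^{18,0}$ can be nonzero, and it vanishes. A differential reaching it starts in base degree $9-r\le 7$, so only $d_9$ from $E_9^{0,16}$ matters. Moreover $E_9^{0,16}=H^{16}(\Omega W)$, because earlier differentials land in base degrees $1,\dots,8$. Since $PW$ is contractible, $u\otimes a$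 must be hit: there is $\psi\in H^{16}(\Omega W)$ with $d_9\psi=u\otimes a$.

**Step 3: the coproduct of $\psi$.** This step shows that the term $a\otimes a$ is present. Let $m_W$ be the loop multiplication of $\Omega W$. For degree reasons
$$m_W^*\psi=\psi\otimes1+1\otimes\psi+k\,a\otimes a,\qquad k\in\mathbb F_2 .$$
The action $\Omega W\times PW\to PW$, $(\omega,\lambda)\mapsto\omega$ followed by $\lambda$, covers $\mathrm{id}_W$ and is $m_W$ on fibres. It induces a map of spectral sequences from $E_r$ to $H^*(\Omega W)\otimes E_r$, whose differential is $1\otimes d_r$. In the target, $\psi\otimes 1$ has differential $0$, $1\otimes\psi$ has differential $u\otimes(1\otimes a)$, and $a\otimes a$ has differential $u\otimes(a\otimes1)$, where $u$ is written first and the two fibre factors in the bracket. The image of $d_9\psi=u\otimes a$ is $u\otimes m_W^*a$. So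
$$u\otimes(1\otimes a)+k\,u\otimes(a\otimes1)=u\otimes(a\otimes1+1\otimes a),$$
and $k=1$.

**Step 4: transport to $F$.** This step pulls $\psi$ back to $F$ by an H-map. Let $v=Sq^4Sq^2Sq^1\iota_2\in H^9(F')$, where $\iota_2$ is pulled back from $K_2$. By the Adem relation $Sq^1Sq^8=Sq^9$ we have $v^2=Sq^9v=Sq^1Sq^8v$, and $Sq^8v$ is the pullback of $\theta$ to its own fibre $F'$, so $Sq^8v=0$ and $v^2=0$. Hence $v$ lifts to a based map $\tilde v:F'\to W$ with $\tilde v^*u=v$. The map $\Omega\tilde v:F\cong\Omega F'\to\Omega W$ is an H-map, and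
$$(\Omega\tilde v)^*a=\sigma v=Sq^4Sq^2Sq^1t=t^8 .$$
So $\psi'=(\Omega\tilde v)^*\psi\in H^{16}(F)$ has reduced coproduct $t^8\otimes t^8\ne0$. In particular $\psi'\ne0$. By (7) and (8), $H^{16}(F)=\{0,\varphi_1\}$, so $\psi'=\varphi_1$ and $\bar\Delta_1=t^8\otimes t^8$. $\square$

For $w\in[Z,F]$ write $\varphi_r(w)=w^*\varphi_r$. For $D\in H^{15}(Z)$ and $w,w'\in[Z,F]$ with $p$-images $\xi,\xi'$, (8), (9) and Lemma 4 give
$$\varphi_r(i_*D+w)=Sq^rD+\varphi_r(w),\qquad\varphi_r(w+w')=\varphi_r(w)+\varphi_r(w')+\delta_{r1}\,\xi^8\xi'^8.\tag{10}$$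
In the first formula the extra term is absent because $p_*i_*D=0$.

## 7. A lift of $x_1$ to $F$ over $\mathbf{SO}(16)$

**Proposition 5.** There is $g:\mathbf{SO}(16)\to F$ lifting $x_1$ with
$$\varphi_1(g)=x_2x_{14}+x_4x_{12}+x_6x_{10},\qquad\varphi_2(g)=\varphi_4(g)=0 .$$

*Proof.* Let $Y=\mathbf{SO}(16)$. Since $x_1^{16}=x_{16}=0$, a lift $g:Y\to F$ of $x_1:Y\to K_1$ exists.

**Step 1: the deviation $D$ from multiplicativity.** This step measures how far $g$ is from a homomorphism. As $x_1$ is primitive, $gM$ and $g\,pr_1+g\,pr_2$ have the same $p$-image in $H^1(Y\times Y)$. So by (6) and injectivity of $i_*$,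
$$gM=i_*D+g\,pr_1+g\,pr_2\qquad\text{for a unique }D\in H^{15}(Y\times Y).\tag{11}$$
On $Y\times*$ we have $gM=g\,pr_1=g$, while $g\,pr_2$ is constant, hence $0$ as $F$ is connected. So $D$ vanishes on $Y\times*$, and likewise on $*\times Y$. Thus $D\in\bar H\otimes\bar H$ with $\bar H=\tilde H^*(Y)$.

**Step 2: $D$ is a cocycle, and we may normalize it.** This step reduces $D$ to seven unknown bits. Expanding $g$ of a triple product in two ways by (11) gives
$$i_*\big((M\times1)^*D+D\otimes1\big)+\textstyle\sum_k g\,pr_k=i_*\big((1\times M)^*D+1\otimes D\big)+\sum_k g\,pr_k ,$$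
and $i_*$ is injective on $Y^3$. By Lemma 3, $D$ is a 2-cocycle in the reduced cobar complex of $H^*(Y)$. Its dual algebra is $\Lambda(e_1,\dots,e_{15})$, so by (5) the cohomology is $\mathbb F_2[h_1,\dots,h_{15}]$ with $h_i=[x_i]$ and $h_ih_j=[x_i\otimes x_j]$. Replacing $g$ by $i_*z+g$ with $z\in H^{15}(Y)$ changes $D$ by $M^*z+z\otimes1+1\otimes z=\bar\psi z$. In internal degree $15$ a basis of $\operatorname{Ext}^2$ is $h_{2k}h_{15-2k}$, $1\le k\le7$. So we may assume
$$D=\sum_{k=1}^7d_k\,x_{2k}\otimes x_{15-2k},\qquad d_k\in\mathbb F_2 .$$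

**Step 3: the equations for the $d_k$.** This step turns (10) into conditions on $D$. Apply $\varphi_r$ to (11). The left side becomes $M^*\varphi_r(g)$, and $x_1^8=x_8$, so
$$\bar\psi\,\varphi_r(g)=Sq^rD+\delta_{r1}\,x_8\otimes x_8.\tag{12}$$
Hence the right side is a coboundary and has class zero in $\operatorname{Ext}^2$.

For $r=1$: $Sq^1x_{2k}=0$ and $Sq^1x_{15-2k}=x_{16-2k}$, so $Sq^1D=\sum d_k\,x_{2k}\otimes x_{16-2k}$. The coefficients of $h_8^2$, $h_2h_{14}$, $h_4h_{12}$, $h_6h_{10}$ in (12) give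
$$d_4=1,\qquad d_1=d_7,\qquad d_2=d_6,\qquad d_3=d_5 .$$

For $r=2$: again $Sq^1x_{2k}=0$, and mod 2 we have $\binom{2k}2\equiv k$, $\binom{15-2k}2=(15-2k)(7-k)\equiv1+k$. So the term $k$ of $Sq^2D$ is $d_k$ times $x_{2k+2}\otimes x_{15-2k}$ for $k$ odd and $x_{2k}\otimes x_{17-2k}$ for $k$ even. For $k=1,\dots,7$ these are
$$x_4\otimes x_{13},\quad x_4\otimes x_{13},\quad x_8\otimes x_9,\quad x_8\otimes x_9,\quad x_{12}\otimes x_5,\quad x_{12}\otimes x_5,\quad x_{16}\otimes x_1=0 .$$
So $d_1=d_2$, $d_3=d_4$, $d_5=d_6$. Combined: $d_4=1$ gives $d_3=d_5=1$, then $d_6=d_2=1$, then $d_1=d_7=1$. All $d_k=1$, and the list shows $Sq^2D=0$ exactly.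

For $r=4$: odd squares vanish on $x_{2k}$, and the coefficient of $Sq^2\otimes Sq^2$ is $k(1+k)\equiv0$. By Lucas, $\binom{2k}4\equiv\binom k2$ and $\binom{15-2k}4\equiv\binom{7-k}2$, and $\binom j2$ with $0\le j\le7$ is odd exactly for $j=2,3,6,7$. So $Sq^4\otimes1$ contributes $x_8\otimes x_{11}$ at $k=2$, $x_{10}\otimes x_9$ at $k=3$, and terms with $x_{16}=0$, $x_{18}=0$ at $k=6,7$. And $1\otimes Sq^4$ contributes $x_{10}\otimes x_9$ at $k=5$, $x_8\otimes x_{11}$ at $k=4$, and $x_2\otimes x_{17}=0$ at $k=1$. The terms cancel in pairs, so $Sq^4D=0$.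

**Step 4: reading off $\varphi_r(g)$.** This step uses that primitives live in degrees $\le15$. By (12), $\varphi_2(g)$ and $\varphi_4(g)$ are primitive of degrees $17$ and $19$, hence $0$. For $r=1$ the term $k=4$ of $Sq^1D$ cancels $x_8\otimes x_8$, so
$$\bar\psi\,\varphi_1(g)=\sum_{k\ne4}x_{2k}\otimes x_{16-2k}=\bar\psi(x_2x_{14}+x_4x_{12}+x_6x_{10}),$$
because $\bar\psi(xx')=x\otimes x'+x'\otimes x$ for primitive $x,x'$. There are no nonzero primitives in degree $16$, so the formula for $\varphi_1(g)$ follows. $\square$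

For $n\le16$ let $\varphi\in H^{16}(\mathbf{SO}(n))$ be the restriction of $\varphi_1(g)$. For $n=11$, $\varphi=x_6x_{10}=x_3^2x_5^2$.

## 8. The class $y$ on a union of sixteen sets

Let $X=\mathbf{SO}(n)$ with $11\le n\le16$, and let $A=U_0\cup\dots\cup U_{15}\subset X$ with $U_k$ open and $x_1|_{U_k}=0$.

**Lemma 6.** There is $y\in H^{15}(A)$ with $Sq^1y=\varphi|_A$ and $Sq^2y=Sq^3y=Sq^4y=0$.

*Proof.* **Step 1: a map to $\mathbb{RP}^{15}$.** This step produces the second reason for $x_1^{16}|_A=0$. Let $\tilde A\to A$ be the restriction of the double cover $\mathbf{Spin}(n)\to X$; it is classified by $x_1|_A$. Over $U_k$ it is trivial, so there is a continuous odd function $\nu_k$ with values $\pm1$ on the preimage of $U_k$. The space $A$ is metrizable, so there is a continuous $\rho_k\ge0$ on $A$ that is positive exactly on $U_k$. The functions $\rho_k\nu_k$, extended by $0$, are continuous and odd on $\tilde A$. They have no common zero, since the $U_k$ cover $A$. Dividing the vector of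 these sixteen functions by its norm gives an equivariant map $\tilde A\to S^{15}$, hence a map $f:A\to\mathbb{RP}^{15}$ with $f^*t=x_1|_A$. (Here $t$ also denotes the generator of $H^1(\mathbb{RP}^{15})$. With two sets instead of sixteen one would get a map to $\mathbb{RP}^1$.)

**Step 2: compare the two lifts.** This step defines $y$ and computes its squares. As $t^{16}=0$ on $\mathbb{RP}^{15}$, the inclusion $\mathbb{RP}^{15}\to K_1$ lifts to $c_0:\mathbb{RP}^{15}\to F$. Both $c_0f$ and $g|_A$ have $p$-image $x_1|_A$, so by (6)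
$$c_0f=i_*y+g|_A\qquad\text{for some }y\in H^{15}(A).$$
Since $\varphi_r(c_0)\in H^{15+r}(\mathbb{RP}^{15})=0$, formula (10) gives $0=Sq^ry+\varphi_r(g)|_A$ for $r=1,2,4$. By Proposition 5, $Sq^1y=\varphi|_A$ and $Sq^2y=Sq^4y=0$. Finally $Sq^3y=Sq^1Sq^2y=0$. $\square$

## 9. A system of Steenrod equations without solution in $H^*(\mathbf{SO}(11))$

Put $P=H^*(\mathbf{SO}(11))$, and let $P^{\ge L}$ be the span of monomials of length $\ge L$. If we run the construction of Section 3 with the class $y$ of Lemma 6, we will get $\eta\in P^{23}$ with monomials of length $\ge8$ and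
$$Sq^1\eta=x_1^8x_3^2x_5^2,\qquad Sq^2\eta=Sq^4\eta=0 .$$
Is this possible? Try by hand. The monomial $x_1^7x_3^2x_5^2$ has the correct $Sq^1$, but its $Sq^2$ is $x_1^9x_3^2x_5^2+x_1^{15}x_5^2$. The length-13 term $x_1^9x_3^2x_5^2$ can be cancelled by adding $x_1^9x_3^3x_5$, because $x_3^3\mapsto x_3^2x_5$ under the length-preserving part of $Sq^2$. But then $Sq^1(x_1^9x_3^3x_5)=x_1^{10}x_3^3x_5+x_1^{13}x_3^2x_5$ is a new error. The lemma says that no other choice avoids this. It is stated modulo long monomials and with two parameters, because Theorem B needs that form.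

**Lemma 7.** Let $\ell\in\{8,12\}$, $\kappa\in\mathbb F_2$. There is no $\eta\in P^{15+\ell}$ (degree $15+\ell$) with all monomials of length $\ge\ell$ such that, modulo $P^{\ge\ell+7}$,
$$Sq^1\eta\equiv x_1^\ell x_3^2x_5^2,\qquad Sq^2\eta\equiv0,\qquad Sq^4\eta\equiv\kappa x_1^4\eta .$$

*Proof.* **Step 0: the list of unknowns.** This step writes $\eta$ with finitely many coefficients. All generators have odd degree and $15+\ell$ is odd, so all lengths are odd: $\eta=\eta_1+\eta_3+\eta_5+\cdots$ with $\eta_j$ of length $\ell+j$. For $x_1^{m_1}x_3^{m_3}x_5^{m_5}x_7^{m_7}x_9^{m_9}$, degree minus length is $2m_3+4m_5+6m_7+8m_9$, which for $\eta_j$ is $15-j$. So $m_3+2m_5+3m_7+4m_9=7,6,5$ for $\eta_1,\eta_3,\eta_5$, with $m_3,m_5\le3$ and $m_7,m_9\le1$. The possible monomials are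

* in $\eta_1$ (coefficients $a_i$): $\alpha_1=x_1^{\ell-1}x_7x_9$, $\alpha_2=x_1^{\ell-2}x_3x_5x_9$, $\alpha_3=x_1^{\ell-3}x_3^3x_9$, $\alpha_4=x_1^{\ell-2}x_5^2x_7$, $\alpha_5=x_1^{\ell-3}x_3^2x_5x_7$, $\alpha_6=x_1^{\ell-3}x_3x_5^3$, $\alpha_7=x_1^{\ell-4}x_3^3x_5^2$;
* in $\eta_3$ (coefficients $b_i$): $\beta_1=x_1^{\ell+1}x_5x_9$, $\beta_2=x_1^\ell x_3^2x_9$, $\beta_3=x_1^\ell x_3x_5x_7$, $\beta_4=x_1^{\ell-1}x_3^3x_7$, $\beta_5=x_1^\ell x_5^3$, $\beta_6=x_1^{\ell-1}x_3^2x_5^2$;
* in $\eta_5$ (coefficients $r_i$): $\gamma_1=x_1^{\ell+3}x_3x_9$, $\gamma_2=x_1^{\ell+3}x_5x_7$, $\gamma_3=x_1^{\ell+2}x_3^2x_7$, $\gamma_4=x_1^{\ell+2}x_3x_5^2$, $\gamma_5=x_1^{\ell+1}x_3^3x_5$.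

Next sort the operations by length, using (3). $Sq^1=\partial_1+\partial_3+\partial_7$ is a sum of derivations raising length by $1,3,7$:
$$\partial_1:\ x_1\mapsto x_1^2,\ x_5\mapsto x_3^2,\ x_9\mapsto x_5^2;\qquad\partial_3:\ x_3\mapsto x_1^4;\qquad\partial_7:\ x_7\mapsto x_1^8;$$
other generators go to $0$. The length-preserving part of $Sq$ is the ring map $\sigma:x_3\mapsto x_3+x_5$, $x_5\mapsto x_5+x_9$, $x_7\mapsto x_7+x_9$, fixing $x_1$ and $x_9$. Its degree-2 part $\sigma_2$ is the derivation $x_3\mapsto x_5$, $x_7\mapsto x_9$ (other generators $\mapsto0$). Let $\sigma_4$ be its degree-4 part. Recall that $\ell$ is even.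

**Step 1: $\eta_1=0$.** This step removes the shortest part. The component of $Sq^2\eta\equiv 0$ in length $\ell+1$ is $\sigma_2\eta_1=0$. The component of $Sq^1\eta$ in length $\ell+2$ is $\partial_1\eta_1$, and $x_1^\ell x_3^2x_5^2$ has length $\ell+4$, so $\partial_1\eta_1=0$. The values are
$$\begin{aligned}
\partial_1\alpha_1&=x_1^\ell x_7x_9+x_1^{\ell-1}x_5^2x_7, & \sigma_2\alpha_1&=0,\\
\partial_1\alpha_2&=x_1^{\ell-2}x_3^3x_9+x_1^{\ell-2}x_3x_5^3, & \sigma_2\alpha_2&=x_1^{\ell-2}x_5^2x_9,\\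
\partial_1\alpha_3&=x_1^{\ell-2}x_3^3x_9+x_1^{\ell-3}x_3^3x_5^2, & \sigma_2\alpha_3&=x_1^{\ell-3}x_3^2x_5x_9,\\
\partial_1\alpha_4&=0, & \sigma_2\alpha_4&=x_1^{\ell-2}x_5^2x_9,\\
\partial_1\alpha_5&=x_1^{\ell-2}x_3^2x_5x_7, & \sigma_2\alpha_5&=x_1^{\ell-3}x_3^2x_5x_9,\\
\partial_1\alpha_6&=x_1^{\ell-2}x_3x_5^3+x_1^{\ell-3}x_3^3x_5^2, & \sigma_2\alpha_6&=0,\\
\partial_1\alpha_7&=0, & \sigma_2\alpha_7&=x_1^{\ell-4}x_3^2x_5^3.
\end{aligned}$$
From $\partial_1$ at $x_1^\ell x_7x_9$: $a_1=0$. From $\sigma_2$ at $x_1^{\ell-4}x_3^2x_5^3$: $a_7=0$. From $\partial_1$ at $x_1^{\ell-2}x_3^2x_5x_7$: $a_5=0$. From $\sigma_2$ at $x_1^{\ell-3}x_3^2x_5x_9$: $a_3+a_5=0$, so $a_3=0$. From $\partial_1$ at $x_1^{\ell-2}x_3^3x_9$: $a_2+a_3=0$, so $a_2=0$. From $\sigma_2$ at $x_1^{\ell-2}x_5^2x_9$: $a_2+a_4=0$, so $a_4=0$. From $\partial_1$ at $x_1^{\ell-3}x_3^3x_5^2$: $a_3+a_6=0$, so $a_6=0$.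

**Step 2: $b_6=1$ and $\eta_3=b_2\beta_2+b_5\beta_5+\beta_6$.** This step shows that the monomial we tried by hand is forced. As $\eta_1=0$, the components in lengths $\ell+3$, $\ell+4$, $\ell+3$ of the three hypotheses give $\sigma_2\eta_3=0$, $\partial_1\eta_3=x_1^\ell x_3^2x_5^2$ and $\sigma_4\eta_3=0$; for the last, $x_1^4\eta\in P^{\ge\ell+7}$. First, $\sigma_2$ kills $\beta_1,\beta_2,\beta_5,\beta_6$, while
$$\sigma_2\beta_3=x_1^\ell(x_5^2x_7+x_3x_5x_9),\qquad\sigma_2\beta_4=x_1^{\ell-1}(x_3^2x_5x_7+x_3^3x_9).$$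
The coefficients of $x_1^\ell x_5^2x_7$ and $x_1^{\ell-1}x_3^3x_9$ give $b_3=b_4=0$. Next, $\partial_1\beta_1=x_1^{\ell+2}x_5x_9+x_1^{\ell+1}(x_3^2x_9+x_5^3)$ and $\partial_1\beta_2=\partial_1\beta_5=\partial_1\beta_6=x_1^\ell x_3^2x_5^2$. The coefficient of $x_1^{\ell+2}x_5x_9$ gives $b_1=0$, and then $b_2+b_5+b_6=1$. Finally
$$\sigma\beta_2=x_1^\ell(x_3^2+x_5^2)x_9,\quad\sigma\beta_5=x_1^\ell(x_5+x_9)^3=x_1^\ell(x_5^3+x_5^2x_9),\quad\sigma\beta_6=x_1^{\ell-1}(x_3^2+x_5^2)x_5^2=\beta_6,$$
using $x_9^2=0$ and $x_5^4=0$. So the coefficient of $x_1^\ell x_5^2x_9$ in $\sigma_4\eta_3=0$ is $b_2+b_5=0$. Hence $b_6=1$.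

**Step 3: $r_5=1$.** This step shows that the correction tried by hand is forced. Take the coefficient of $x_1^{\ell+1}x_3^2x_5^2$, of length $\ell+5$, in $Sq^2\eta\equiv0$. From $\eta_5$ only $\sigma_2$ can contribute, and
$$\sigma_2\gamma_1=\sigma_2\gamma_2=x_1^{\ell+3}x_5x_9,\quad\sigma_2\gamma_3=x_1^{\ell+2}x_3^2x_9,\quad\sigma_2\gamma_4=x_1^{\ell+2}x_5^3,\quad\sigma_2\gamma_5=x_1^{\ell+1}x_3^2x_5^2 ,$$
so the contribution is $r_5$. From $\eta_3$: write $\beta_6=x_1^{\ell-1}(x_3x_5)^2$. Since $Sq^1$ of a square is $0$ and $Sq^2(z^2)=(Sq^1z)^2$,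
$$Sq^2\beta_6=\tbinom{\ell-1}2x_1^{\ell+1}x_3^2x_5^2+x_1^{\ell-1}(x_1^4x_5+x_3^3)^2=\tbinom{\ell-1}2x_1^{\ell+1}x_3^2x_5^2+x_1^{\ell+7}x_5^2 ,$$
and $\binom72=21$, $\binom{11}2=55$ are odd: contribution $1$. Since $\binom\ell1$ and $\binom\ell2$ are even and $Sq^2x_9=0$, $Sq^2\beta_2=x_1^\ell(Sq^1x_3)^2x_9=x_1^{\ell+8}x_9=0$. Since $Sq^2x_5=0$, $Sq^2\beta_5=x_1^\ell x_5(Sq^1x_5)^2=x_1^\ell x_5x_3^4=0$. So $r_5+1=0$.

**Step 4: $r_5=0$.** This step finds the contradiction. Take the coefficient of $x_1^{\ell+2}x_3^3x_5$ in $Sq^1\eta\equiv x_1^\ell x_3^2x_5^2$. This monomial is nonzero since $\ell+2\le14$, and its length is $\ell+6$. The right side contributes $0$. The length-$(\ell+6)$ part of $Sq^1\eta$ is $\partial_1\eta_5+\partial_3\eta_3$. Here $\partial_3$ kills $\beta_2,\beta_5,\beta_6$, since $\partial_3(x_3^2)=0$. In $\partial_1\eta_5$: $\partial_1\gamma_5=(\ell+1)x_1^{\ell+2}x_3^3x_5+x_1^{\ell+1}x_3^5=x_1^{\ell+2}x_3^3x_5$ contributes $r_5$. $\partial_1\gamma_4=0$, since $\ell+2$ is even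 and $\partial_1(x_5^2)=0$. Both terms of $\partial_1\gamma_1=x_1^{\ell+4}x_3x_9+x_1^{\ell+3}x_3x_5^2$ are other monomials, and in $\partial_1\gamma_2,\partial_1\gamma_3$ the factor $x_7$ survives. So $r_5=0$, against Step 3. $\square$

## 10. Twenty-four sets cannot cover $\mathbf{SO}(11)$: proof of Theorems A and A′

Suppose that Theorem A′ fails. After repeating sets if there are fewer, $X=\mathbf{SO}(11)=U_0\cup\dots\cup U_{23}$ with $U_i$ open and positive-degree classes of $X$ restricting to zero on each $U_i$. Put $A=U_0\cup\dots\cup U_{15}$ and $B=U_{16}\cup\dots\cup U_{23}$, let $y$ be the class of Lemma 6, choose lifts $\tilde x^{(i)}\in H^1(X,U_i)$ of $x_1$ for $16\le i\le23$, and put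
$$S=\prod_{i=16}^{23}\tilde x^{(i)}\in H^8(X,B),\qquad\eta=y*S\in H^{23}(X).$$

**Step 1: the squares of $\eta$.** This step checks the equations of Lemma 7. By (4), $Sq^mS=0$ for $0<m<8$. So by Lemma 2(1), $Sq^m\eta=(Sq^my)*S$ for $m=1,2,4$. By Lemma 6, $Sq^2\eta=Sq^4\eta=0$, and by Lemma 2(3)
$$Sq^1\eta=\varphi|_A*S=\varphi x_1^8=x_1^8x_3^2x_5^2 .$$

**Step 2: the length of $\eta$.** This step checks the remaining hypothesis. By Lemma 2(4), $\eta I^{16}=0$. By Lemma 1 with $r=16$ and $c=23$, all monomials of $\eta$ have length $\ge8$.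

Together these contradict Lemma 7 with $\ell=8$, $\kappa=0$. So $k\ge24$ in Theorem A′. Consequently $\operatorname{cat}(\mathbf{SO}(11))\ge24>23=\operatorname{cup}(\mathbf{SO}(11);\mathbb F_2)$, which is Theorem A. $\blacksquare$

## 11. Natural lifts over sets contractible in $X$

Now let $X=\mathbf{SO}(n)$ with $11\le n\le16$, and $c=\operatorname{cup}(X)$. For $n>11$ the group $B$ has $c-15>8$ sets, and in some of them we want to lift classes other than $x_1$, for example $x_{11}$. For an arbitrary lift $\tilde x_{11}\in H^{11}(X,U)$, the class $Sq^m\tilde x_{11}$ is only known to be *some* lift of $Sq^mx_{11}$; it need not vanish when $Sq^mx_{11}=0$. For degree-one classes this problem did not arise, as $Sq^1\tilde x=\tilde x^2=x_1\tilde x$. For the other classes we use that the sets are contractible in $X$, which is more than vanishing in cohomology.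

**Construction of $s_U$.** Let $U\subset X$ be open, nonempty and contractible in $X$. A null-homotopy of $U\hookrightarrow X$ extends $\mathrm{id}_X$ to a map $X\cup CU\to X$. Since $\tilde H^*(X\cup CU)\cong H^*(X,U)$, this gives a ring homomorphism $s_U:I\to H^*(X,U)$ commuting with Steenrod squares. It splits $H^*(X,U)\to H^*(X)$ over $I$, because $X\to X\cup CU\to X$ is the identity. A product of two classes in $H^*(X,U)$ depends on one of them only through its image in $H^*(X)$, so
$$b\,s_U(a)=s_U(b)s_U(a)=s_U(ba)\qquad(a,b\in I).\tag{13}$$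
For example, if $U$ is itself a contractible space, then $H^*(X,U)\to H^*(X)$ is an isomorphism onto $I$ and $s_U$ is its inverse.

**The classes $Z(a)$.** Suppose $\operatorname{cat}X\le c$. Then, repeating sets if necessary, $X=U_0\cup\dots\cup U_c$ with each $U_i$ open, nonempty and contractible in $X$. Put $q=c-15$, $A=U_0\cup\dots\cup U_{15}$, $B=U_{16}\cup\dots\cup U_c$ ($q$ sets), and take $y\in H^{15}(A)$ from Lemma 6. For $a=(a_1,\dots,a_q)\in I^q$, one entry ("slot") per set $U_{16},\dots,U_c$, let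
$$Z(a)=y*\big(s_{U_{16}}(a_1)\cdots s_{U_c}(a_q)\big)\in H=H^*(X).$$

**Lemma 8.** Let the entries be homogeneous.

1. $Z$ is additive in each slot, and $bZ(a)=Z(\dots,ba_i,\dots)$ for $b\in I$ and any slot $i$. For a set $M$ of slots and $b_i\in I$ $(i\in M)$, $\big(\prod_Mb_i\big)Z(a)=\big(\prod_Ma_i\big)\,Z(a\text{ with }a_i\text{ replaced by }b_i,\ i\in M)$.
2. For $m=1,2,4$, $Sq^mZ(a)=Z(Sq^ma)+\varphi\,Sq^{m-1}(a_1\cdots a_q)$, where $Z(Sq^ma)$ is the Cartan sum over the slots.
3. All monomials of $Z(a)$ have length $\ge q$.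
4. If $\prod_{i\in M}a_i=0$, all monomials of $Z(a)$ have length $\ge c-|M|+1$.
5. If $a'$ arises from $a$ by exchanging the entries of two slots, all monomials of $Z(a)+Z(a')$ have length $\ge c-1$.
6. If $a_i=x_j$ with $j$ odd, the only monomial of $Z(a)$ possibly not divisible by $x_j$ is $T/x_j^{2^{s_j}-1}$. For $j\ne1$ its length is $\ge c-7=q+8$.
7. If two slots are $x_7$, all monomials of $Z(a)$ with $x_7$-exponent $\le1$ have length $\ge c-4$.

*Proof.* (1) The first sentence follows from Lemma 2(2) and (13). For the second, both sides equal $Z(a$ with $a_i$ replaced by $a_ib_i$, $i\in M)$.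

(2) Use Lemma 2(1), $Sq^1y=\varphi|_A$, $Sq^2y=Sq^3y=Sq^4y=0$, that the $s_U$ commute with squares, and Lemma 2(3).

(3) By Lemma 2(4), $Z(a)I^{16}=0$. By Lemma 1 the lengths are $\ge c-15=q$.

(4) By (1), $\big(\prod_Mb_i\big)Z(a)=0$ for all $b_i\in I$, so $Z(a)I^{|M|}=0$. Apply Lemma 1.

(5) Let $i,k$ be the two slots and $b,b'\in I$. By (1), both $bb'Z(a)$ and $bb'Z(a')$ equal $a_ia_k$ times the value of $Z$ with $b$ in slot $i$ and $b'$ in slot $k$. So $(Z(a)+Z(a'))I^2=0$. Apply Lemma 1.

(6) By (1), $bZ(a)\in x_jH$ for every $b\in I$. Let $\mu\ne T/x_j^{2^{s_j}-1}$ be a monomial of $Z(a)$ not divisible by $x_j$. Then some generator $b\ne x_j$ has $b\mu\ne0$. Multiplication by $b$ is injective on the monomials it does not kill, so $b\mu$ is a monomial of $bZ(a)$. It is not divisible by $x_j$, a contradiction. For $n\le16$ and $j\ne1$ the heights are at most $8$, so $2^{s_j}-1\le7$.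

(7) By (1), $bb'Z(a)\in x_7^2H$ for all $b,b'\in I$. Let $\mu$ be a monomial of $Z(a)$ with $x_7$-exponent $\le1$. If there were generators $b,b'\ne x_7$, possibly equal, with $bb'\mu\ne0$, then $bb'\mu$ would be a monomial of $bb'Z(a)$ with $x_7$-exponent $\le1$, a contradiction. So $T/\mu$ has at most one factor different from $x_7$, and at most three factors $x_7$. $\square$

## 12. From $\mathbf{SO}(n)$ back to $\mathbf{SO}(11)$: proof of Theorem B

Keep the assumption $\operatorname{cat}X\le c$ for $X=\mathbf{SO}(n)$. We choose the slots so that the extra generators $x_{11},x_{13},x_{15}$ and the extra height of $x_7$ are used up, and only an equation in $P=H^*(\mathbf{SO}(11))$ remains. Put $E=\{j\text{ odd}:11\le j<n\}$ and $\Pi=\prod_{j\in E}x_j$, and let $\ell,\varepsilon$ be as follows.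

| $n$ | 11 | 12 | 13 | 14 | 15 | 16 |
|---|---|---|---|---|---|---|
| $c$ | 23 | 24 | 28 | 29 | 31 | 32 |
| $q=c-15$ | 8 | 9 | 13 | 14 | 16 | 17 |
| $E$ | $\emptyset$ | $\{11\}$ | $\{11\}$ | $\{11,13\}$ | $\{11,13\}$ | $\{11,13,15\}$ |
| $\ell$ | 8 | 8 | 12 | 12 | 12 | 12 |
| $\varepsilon$ | 0 | 0 | 0 | 0 | 2 | 2 |

In each column $q=\ell+\varepsilon+|E|$. So we may let $a$ have $\ell$ entries $x_1$, $\varepsilon$ entries $x_7$ and one entry $x_j$ for each $j\in E$, and put $\zeta=Z(a)$.

Let $J=(x_{12})=(x_3^4)$, which is $0$ for $n\le12$. It is stable under Steenrod squares: $Sq\,x_{12}=x_{12}$, because $\binom{12}r$ is even for $r=1,2,3$ and $x_i=0$ for $i\ge16$. Let $K=J+H^{\text{length}\ge q+7}$, a monomial ideal stable under Steenrod squares, and $\bar H=H/K$.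

**Step 1: in $\bar H$, for $m=1,2,4$,**
$$Sq^m\zeta=\tbinom\ell mx_1^m\zeta+\varphi\,Sq^{m-1}(x_1^\ell x_7^\varepsilon\Pi).\tag{14}$$
This step says that, modulo $K$, squares act on $\zeta$ only through the slots $x_1$ and through $y$. Start from Lemma 8(2). Replacing $r$ of the entries $x_1$ by $Sq^1x_1=x_1^2$ multiplies $Z$ by $x_1^r$, by Lemma 8(1), and there are $\binom\ell r$ ways to do so. So it is enough to show, for each $m''$ with $1\le m''\le4$, that the sum of the terms in which squares of total degree $m''$ act on the other slots lies in $K$. Below, Lemma 8(4) and (5) are used with at most three slots, so they give lengths $\ge c-2=q+13$, which suffices.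

*The two slots $x_7$ are changed*, by $(Sq^{p_1},Sq^{p_2})\ne(Sq^0,Sq^0)$. If $p_1\ne p_2$, add the term with $(p_2,p_1)$ and the same squares elsewhere; the sum lies in $K$ by Lemma 8(5). If $p_1=p_2\in\{1,2\}$, the two entries are $x_8,x_8$ or $x_9,x_9$, with product $x_{16}=0$ or $x_{18}=0$; use Lemma 8(4).

*The slots $x_7$ are unchanged or absent.* There are three cases.

* Slot $15$ is changed: its entry is a multiple of $x_{15+r}=0$ with $r\ge 1$, so the term is $0$.
* Slot $15$ is unchanged or absent and slot $13$ is changed: as $\binom{13}2=78$ is even and $x_i=0$ for $i\ge16$, only $Sq^1x_{13}=x_{14}$ can be nonzero. It is $0$ for $n=14$. For $n\ge15$ it is $x_7^2$, and with the two slots $x_7$ the product is $x_7^4=x_{28}=0$; use Lemma 8(4).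
* Slots $13$ and $15$ are unchanged or absent and slot $11$ is changed, by $Sq^{m''}$.
  * $Sq^1x_{11}=x_{12}$ is $0$ for $n=12$. For $n\ge13$, $Z(\dots,x_3^4,\dots)=x_3^3Z(\dots,x_3,\dots)$. By Lemma 8(6) each monomial of $Z(\dots,x_3,\dots)$ is divisible by $x_3$ or has length $\ge q+8$. After multiplication by $x_3^3$ it is in $J$ or has length $\ge q+7$. So the term lies in $K$.
  * $Sq^2x_{11}=55x_{13}=x_{13}$ is $0$ for $n\le13$. For $n\ge14$, together with slot $13$ the product is $x_{13}^2=x_{26}=0$; use Lemma 8(4).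
  * $Sq^3x_{11}=165x_{14}=x_{14}$ is $0$ for $n\le14$. For $n\ge15$, with the two slots $x_7$ the product is $x_7^4=0$; use Lemma 8(4).
  * $Sq^4x_{11}=330x_{15}=0$.

This proves (14).

**Step 2: $Sq^l(x_7^\varepsilon\Pi)\in J$ for $1\le l\le4$.** This step is needed to evaluate the last term of (14), and again in Step 4. We have $Sq(x_7^2)=(Sq\,x_7)^2=x_7^2$, the other terms being $x_i$ with $i\ge16$. So $Sq^l(x_7^\varepsilon\Pi)=x_7^\varepsilon Sq^l\Pi$. By (2),
$$Sq\,x_{11}=x_{11}+x_{12}+x_{13}+x_{14},\qquad Sq\,x_{13}=x_{13}+x_{14},\qquad Sq\,x_{15}=x_{15},$$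
with $x_i=0$ for $i\ge n$. For $n=11$, $\Pi=1$ and $\varepsilon=0$, and there is nothing to prove. For $n=12,13$: $Sq\,\Pi\equiv x_{11}$ mod $J$. For $n=14$: $Sq\,\Pi\equiv(x_{11}+x_{13})x_{13}=x_{11}x_{13}$ mod $J$, as $x_{13}^2=0$. For $n=15,16$: $x_7^2x_{14}=x_7^4=0$ and $x_{13}^2=0$ give $x_7^2Sq\,\Pi\equiv x_7^2\Pi$ mod $J$.

**Step 3: the equations for $\zeta$.** This step brings (14) to the form of Lemma 7. Since $4\mid\ell$, $Sq^l(x_1^\ell)=\binom\ell lx_1^{\ell+l}=0$ for $l=1,2,3$. With Step 2, $Sq^l(x_1^\ell x_7^\varepsilon\Pi)\in J$ for $l=1,3$. Moreover $\varphi x_7^\varepsilon\equiv x_6x_{10}x_7^\varepsilon=x_3^2x_5^2x_7^\varepsilon$ mod $J$, because $x_4x_{12}\in J$ and $x_{14}x_7^\varepsilon=0$ (for $n\le14$ since $x_{14}=0$, for $n\ge15$ since $x_7^4=0$). As $\binom\ell1$ and $\binom\ell2$ are even, in $\bar H$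
$$Sq^1\zeta=x_3^2x_5^2\,x_1^\ell x_7^\varepsilon\Pi,\qquad Sq^2\zeta=0,\qquad Sq^4\zeta=\tbinom\ell4x_1^4\zeta.\tag{15}$$

**Step 4: division by $x_7^\varepsilon\Pi$.** This step transports (15) to $P$. By Lemma 8(6), applied to the slots $j\in E$, and Lemma 8(7) if $\varepsilon=2$, every monomial of $\zeta$ not in $K$ is divisible by $x_7^\varepsilon\Pi$. The generators $x_9$ and $x_j$, $j\in E$, have height $2$, $x_5$ has height $4$, $x_1$ has height $16$, and $x_7$ has height $2$ for $n\le14$ and $4$ for $n\ge15$. Modulo $J$ the exponent of $x_3$ is at most $3$. So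
$$\zeta\equiv x_7^\varepsilon\Pi\,\eta\quad\text{mod }K,$$
where $\eta$ is a combination of monomials $x_1^{m_1}x_3^{m_3}x_5^{m_5}x_7^{m_7}x_9^{m_9}$ with $m_1\le15$, $m_3,m_5\le3$, $m_7,m_9\le1$. Its degree is $15+\ell$, and by Lemma 8(3) its monomials have length $\ge q-\varepsilon-|E|=\ell$.

Multiplication by $x_7^\varepsilon\Pi$, as a map $H\to\bar H$, kills the ideal $(x_{11},\dots,x_{15})$: $x_j^2=0$ for $j\in E$, $x_{12}\in J$, $x_7^\varepsilon x_{14}=0$, and $x_j=0$ for $j\ge n$. By (1) and (2), restriction to $\mathbf{SO}(11)$ is the quotient map $H\to H/(x_{11},\dots,x_{15})=P$. So we get an induced map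
$$\Phi:P\to\bar H,\qquad\Phi(\mu)=x_7^\varepsilon\Pi\,\mu .$$
It sends distinct basis monomials $\mu$ of $P$ to distinct nonzero monomials $x_7^\varepsilon\Pi\mu$ of $H$, none divisible by $x_3^4$. As $K$ is a monomial ideal, $x_7^\varepsilon\Pi\mu\in K$ exactly when its length is $\ge q+7$, that is, $|\mu|\ge\ell+7$. So $\ker\Phi=P^{\ge\ell+7}$. By Step 2 and the Cartan formula, $\Phi$ commutes with $Sq^m$ for $m\le4$.

View $\eta$ as an element of $P$. Then $\Phi(\eta)=\zeta$ in $\bar H$, and (15) reads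
$$\Phi(Sq^1\eta)=\Phi(x_1^\ell x_3^2x_5^2),\qquad\Phi(Sq^2\eta)=0,\qquad\Phi(Sq^4\eta)=\Phi(\kappa x_1^4\eta),\qquad\kappa=\tbinom\ell4\bmod2 .$$
Since $\ker\Phi=P^{\ge\ell+7}$, the class $\eta$ satisfies all hypotheses of Lemma 7, which is impossible. Hence $\operatorname{cat}(\mathbf{SO}(n))\ge c+1=\operatorname{cup}(\mathbf{SO}(n);\mathbb F_2)+1$ for $11\le n\le16$. $\blacksquare$
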